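\title{Harmonic spinors for generic metrics on spin$^c$ manifolds}

\begin{abstract}
Let $M$ be a closed connected spin$^c$ manifold with a fixed connection $A$ on its determinant line bundle. We determine the dimension of the kernel of the Dirac operator for a generic Riemannian metric. In dimension $1$ modulo $8$ the dimension of the space of harmonic spinors, and in dimension $2$ modulo $8$ with vanishing index the dimension of the space of positive harmonic spinors, is constant on an open dense set of metrics and equals $0$ or $1$. It equals $1$ exactly when $A$ has trivial holonomy and the mod $2$ index of the resulting spin structure is $1$. In all other cases the kernel is as small as the index allows. The proof studies the metrics for which the kernel has minimal dimension through the second variation of the Dirac operator under deformations concentrated near a point.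
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ be a closed connected manifold of dimension $n\ge1$ with a spin$^c$-structure, let $L$ be its determinant (or canonical) line bundle, and fix a smooth unitary connection $A$ on $L$. Every smooth Riemannian metric $g$ on $M$ determines a spinor bundle $S_g$ and a Dirac operator $\mathcal D_{g,A}$, which is elliptic and formally self-adjoint; the definitions are recalled in Section~\ref{sec:conventions}. If $n$ is even, then $S_g=S_g^+\oplus S_g^-$, and $\mathcal D_{g,A}$ exchanges the two summands; its restrictions are denoted by $\mathcal D^\pm_{g,A}$. Elements of the kernel are called harmonic spinors, and we count them by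
\[
h^0(g,A)=\dim\operatorname{Ker}\mathcal D_{g,A},\qquad h^\pm(g,A)=\dim\operatorname{Ker}\mathcal D^\pm_{g,A}.
\]
For $n$ even the index $\operatorname{ind}=\operatorname{Index}\mathcal D^+_{g,A}=h^+-h^-$ depends neither on $g$ nor on $A$. The number $h^0$ does depend on $g$ in general: Section~\ref{sec:torus} contains an example in which an arbitrarily small change of the metric removes all harmonic spinors. It is therefore natural to ask for its value for most metrics. A set of metrics is called \emph{generic} if it contains a subset that is open and dense in the space of all smooth Riemannian metrics on $M$ with the $C^\infty$ topology.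

Linear algebra suggests an answer. A generic Hermitian matrix is invertible, and a generic linear map $\mathbb C^a\to\mathbb C^b$ is injective or surjective. Accordingly it has been conjectured that for the generic metric $h^0(g,A)=0$ if $n$ is odd and $h^0(g,A)=|\operatorname{ind}|$ if $n$ is even. In dimensions $1$ and $2$ modulo $8$ this cannot hold as stated. Suppose that the structure comes from a spin structure, with $L$ and $A$ trivial. By the mod $2$ index theorems of Atiyah and Singer, the parity of $h^0$ for $n\equiv1$, and of $h^+$ for $n\equiv2 \pmod 8$, does not depend on the metric; this parity is the \emph{mod $2$ index} of the spin structure. The matrix model is now a skew-symmetric matrix (Remark~\ref{rem:skew}): its rank is even, so the parity of the dimension of its kernel is fixed, and generically that dimension is $0$ or $1$. This leads to the following problem, posed in \cite{GM} as open in general.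

\medskip
\noindent\textbf{Problem.} \emph{Fix the spin$^c$-structure and the connection $A$. Let $n\equiv1\pmod 8$, or let $n\equiv 2\pmod 8$ and $\operatorname{ind}=0$. Is the function $g\mapsto h^0(g,A)$ in the first case, and $g\mapsto h^+(g,A)$ in the second, constant on a generic set of metrics, with value $0$ or $1$?}
\medskip

The assumption $\operatorname{ind}=0$, which is automatic for spin structures in these dimensions, excludes the obstruction $h^+\ge\operatorname{ind}$.

The circle shows what to expect. For $n=1$ the spinor bundle $S$ is a Hermitian line bundle with a unitary connection $\nabla$ that does not involve the metric, $S\otimes S\cong L$ with connections, and $\mathcal D_{g,A}=\pm i\nabla_{e_1}$. Harmonic spinors are parallel sections, so $h^0\in\{0,1\}$ is independent of $g$, and $h^0=1$ if and only if the holonomy of $S$ is $1$. The holonomy of $A$ is the square of the holonomy of $S$. Thus $h^0=1$ forces $A$ to have trivial holonomy; and if $A$ has trivial holonomy, then $S$ has holonomy $\pm1$, according to the two spin structures, and $h^0$ is its own parity.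 The same pattern holds in all dimensions.

\begin{theorem}\label{thm:main}
Let $M$ be a closed connected manifold of dimension $n\ge1$ with a spin$^c$-structure and a fixed smooth unitary connection $A$ on $L$. There is a $C^\infty$-open and dense set $\mathcal M$ of metrics on which $h^0(g,A)$ and, for $n$ even, $h^\pm(g,A)$ are constant, with the following values.
\begin{enumerate}
\item If $n\equiv1\pmod 8$, then $h^0\in\{0,1\}$. If $n\equiv2\pmod 8$ and $\operatorname{ind}=0$, then $h^+=h^-\in\{0,1\}$.
\item In the situation of part 1 the value is $1$ if and only if $A$ has trivial holonomy, so that the structure comes from a spin structure with trivial connection, and the mod $2$ index of that spin structure is $1$.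
\item In all other cases, that is, for $n\equiv2\pmod 8$ with $\operatorname{ind}\ne0$ and for $n\not\equiv1,2\pmod 8$, we have $h^0=|\operatorname{ind}|$ for $n$ even and $h^0=0$ for $n$ odd.
\end{enumerate}
\end{theorem}

Part 1 answers the Problem in the affirmative. Connectedness cannot be dropped: on two disjoint circles whose spinor bundles have trivial holonomy, $h^0=2$ for every metric. All deformations used for parts 1 and 3 can be confined to a small open set, which gives a local version.

\begin{theorem}\label{thm:local}
In the setting of Theorem~\ref{thm:main}, fix a metric $g_0$ and a nonempty open set $\Omega\subset M$. Among the metrics that equal $g_0$ on $M\setminus\Omega$, an open dense subset satisfies: $h^0=0$ if $n\equiv3,5,7\pmod 8$; $h^0\le1$ if $n\equiv1\pmod 8$; and for $n$ even either $h^0=|\operatorname{ind}|$ or, only if $n\equiv2\pmod 8$ and $\operatorname{ind}=0$, possibly $h^+=h^-=1$.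
\end{theorem}

The discussion of the circle proves both theorems for $n=1$.

The matrix heuristic is not a proof, because the Dirac operators of metrics form a thin family among all operators: the zero-order part cannot be changed independently of the first-order part. We argue as follows. The metrics for which $h^0$ is \emph{minimal} form an open dense set (Section~\ref{sec:minimal}). A harmonic spinor of a minimal metric survives every small deformation of the metric, and this imposes equations on it at each order of perturbation theory (Section~\ref{sec:paths}). On surfaces the first-order equation suffices (Section~\ref{sec:surfaces}). For $n\ge3$ we use the second order. A deformation concentrated at a point $p$ acts on spinors, to leading order, like the Clifford product $\eta$ of three orthonormal vectors at $p$ times a delta function (Sections~\ref{sec:green} and~\ref{sec:bump}). This gives $\langle\eta\varphi(p),\psi(p)\rangle=0$ for harmonic $\varphi,\psi$, and it gives a rule that produces new pointwise identities from old ones. The rule yields the same identity for all Clifford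 monomials of degree $3$ modulo $4$, and the period $8$ comes from the algebra of these monomials (Section~\ref{sec:algebra}). Section~\ref{sec:kernel} completes parts 1 and 3, and Section~\ref{sec:one} treats part 2.

\section{Dirac operators and change of metric}\label{sec:conventions}

\subsection*{Clifford modules}
Let $\mathrm{Cl}_n$ be the complex Clifford algebra with generators $\gamma_1,\dots,\gamma_n$ and relations $\gamma_i\gamma_j+\gamma_j\gamma_i=-2\delta_{ij}$. For $y\in\mathbb R^n$ put $\gamma(y)=y_i\gamma_i$; repeated indices are summed, and $\sum'$ denotes a sum over pairwise distinct indices. The monomials $\gamma_I=\gamma_{i_1}\cdots\gamma_{i_r}$, $I=\{i_1<\dots<i_r\}$, form a basis, and $\Gamma=\gamma_1\cdots\gamma_n$. Let $\Sigma$ be the irreducible $\mathrm{Cl}_n$-module used to define spinors. It has dimension $2^{\lfloor n/2\rfloor}$ and a Hermitian product $\langle\cdot,\cdot\rangle$, linear in the first slot, with $\gamma_i^*=-\gamma_i$. For $n$ even, $\mathrm{Cl}_n\cong\operatorname{End}\Sigma$, the element $\Gamma$ has two eigenspaces $\Sigma^\pm$ of equal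 dimension, and the odd part of $\mathrm{Cl}_n$ is $\operatorname{Hom}(\Sigma^+,\Sigma^-)\oplus\operatorname{Hom}(\Sigma^-,\Sigma^+)$. For $n$ odd, $\Gamma$ is central and acts on $\Sigma$ as a scalar $c\neq0$; the map $\mathrm{Cl}_n\to\operatorname{End}\Sigma$ is onto with kernel $(\Gamma-c)\mathrm{Cl}_n$, and it maps the odd part isomorphically onto $\operatorname{End}\Sigma$.

\subsection*{Spin$^c$-structures}
The group $\mathrm{Spin}(n)\subset\mathrm{Cl}_n$ consists of the products of an even number of unit vectors, and $\mathrm{Spin}^c(n)=(\mathrm{Spin}(n)\times U(1))/\{\pm1\}$ acts on $\Sigma$ by $[x,z]u=zxu$. Let $\widetilde{GL}{}^+(n)$ be the double cover of $GL^+(n)$ that restricts to $\mathrm{Spin}(n)\to SO(n)$. A spin$^c$-structure is a principal bundle with group $(\widetilde{GL}{}^+(n)\times U(1))/\{\pm1\}$ lying over the bundle of oriented frames, and $L$ is associated with it through $[x,z]\mapsto z^2$. The part $P_g$ lying over the $g$-orthonormal frames is a principal $\mathrm{Spin}^c(n)$-bundle, and $S_g$ is associated with $P_g$ and $\Sigma$. A local section of $P_g$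 is called a \emph{spin$^c$ frame}. It determines an oriented orthonormal frame $(e_i)$, a unit frame of $L$ in which $A$ is an $i\mathbb R$-valued $1$-form, and a trivialization of $S_g$ in which spinors are $\Sigma$-valued functions, Clifford multiplication by $e_i$ is $\gamma_i$, and
\begin{equation}\label{eq:nabla}
\nabla_X=X+\tfrac14\omega_{jk}(X)\gamma_j\gamma_k+\tfrac12A(X),\qquad\omega_{jk}(X)=g(\nabla_Xe_j,e_k),\qquad\mathcal D_{g,A}=\gamma_i\nabla_{e_i}.
\end{equation}
Since $A$ is fixed we write $h^0(g)$, $h^\pm(g)$. The $L^2$ product is $(\varphi,\psi)=\int_M\langle\varphi,\psi\rangle\,dv_g$, and $H^l$ is the Sobolev space of order $l$.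

\subsection*{Analytic facts}
Let $D$ be a symmetric first-order elliptic operator on a closed manifold. We use the following standard facts.
\begin{itemize}
\item[(E)] $D$ is self-adjoint on $L^2$ with domain $H^1$; its spectrum consists of isolated eigenvalues of finite multiplicity with smooth eigensections; and $z-D\colon H^{l+1}\to H^l$ is invertible for all $l\ge0$ if $z$ is not an eigenvalue.
\item[(G)] Let $\Pi$ be the orthogonal projection onto $\operatorname{Ker}D$ and $D^{-1}$ the \emph{partial inverse}, which is zero on $\operatorname{Ker}D$ and inverts $D$ on $(\operatorname{Ker}D)^\perp$, so that $DD^{-1}=D^{-1}D=1-\Pi$. It is a pseudodifferential operator of order $-1$. For $n\ge2$ the kernel of such an operator is smooth off the diagonal and bounded by $C\,d(x,y)^{1-n}$.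
\item[(UC)] (Aronszajn.) If $D$ is the Dirac operator of a Dirac bundle over a connected manifold, a solution of $D\varphi=0$ that vanishes on a nonempty open set vanishes identically. Thus the zero set of a harmonic spinor $\varphi\not\equiv0$ is closed and nowhere dense.
\end{itemize}
Connectedness of $M$ enters the proofs through (UC).

\subsection*{Transport to a fixed bundle}
The operators $\mathcal D_{g,A}$ act on different bundles and different $L^2$ spaces, so to compare them we move them all to one space. Fix a base metric $g$. For another metric $g'=g(H\cdot,\cdot)$ let $b=H^{-1/2}$; this is the positive $g$-symmetric endomorphism with $g'(bX,bY)=g(X,Y)$. It sends a $g$-orthonormal frame $(e_i)$ to the $g'$-orthonormal frame $e_i'=be_i=b_{ij}e_j$, where $(b_{ij})$ is a positive symmetric matrix. The set of such matrices is contractible, so it has a unique continuous lift to $\widetilde{GL}{}^+(n)$ through the identity, and the lift is compatible with conjugation by $\mathrm{Spin}(n)$. Multiplying by the lift of $(b_{ij})$ defines an equivariant map $P_g\to P_{g'}$ that induces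 the identity on $L$, and hence a fiberwise unitary map $\beta\colon S_g\to S_{g'}$ that is the identity on $\Sigma$-valued functions in corresponding frames. With $dv_{g'}=\rho\,dv_g$ the map $\beta\rho^{-1/2}$ is unitary from $L^2(S_g,dv_g)$ to $L^2(S_{g'},dv_{g'})$. So
\[
D_{g'}=\rho^{1/2}\beta^{-1}\mathcal D_{g',A}\,\beta\rho^{-1/2}
\]
is a symmetric elliptic operator on $S_g$ whose kernel is isomorphic to $\operatorname{Ker}\mathcal D_{g',A}$, compatibly with the splitting $S^\pm$. Where $g'=g$, all identifications are the identity.

\begin{lemma}\label{lem:transport}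
Let $c_{ijk}=g([e_i,e_j],e_k)$ and $c'_{ijk}=g'([e'_i,e'_j],e'_k)$. In a spin$^c$ frame for $g$,
\begin{align}
D_{g'}&=\gamma_i\bigl(e_i'+\tfrac12A(e_i')+\tfrac12\operatorname{div}_ge_i'\bigr)+\tfrac18{\sum}'c'_{ijk}\gamma_i\gamma_j\gamma_k,\label{eq:D}\\
c'_{ijk}&=\bigl[b_{ia}e_a(b_{jd})-b_{ja}e_a(b_{id})+b_{ia}b_{jl}c_{ald}\bigr](b^{-1})_{dk}.\label{eq:c}
\end{align}
\end{lemma}

\begin{proof}
Put $\omega_{ijk}=g'(\nabla'_{e_i'}e_j',e_k')$, which is skew in $j,k$. By \eqref{eq:nabla}, $\beta^{-1}\mathcal D_{g',A}\beta=\gamma_i(e_i'+\frac12A(e_i'))+\frac14\omega_{ijk}\gamma_i\gamma_j\gamma_k$. In the last sum the terms with $i=j$ give $-\frac14\omega_{iik}\gamma_k=\frac14\omega_{iki}\gamma_k$, and those with $i=k\neq j$ give $\frac14\omega_{iji}\gamma_j$ because $\gamma_i\gamma_j\gamma_i=\gamma_j$ for fixed $i\ne j$. As $\omega_{iji}=\operatorname{div}_{g'}e_j'$, their total is $\frac12\operatorname{div}_{g'}(e_j')\gamma_j$. For distinct indices $\gamma_i\gamma_j\gamma_k$ is totally skew, and $c'_{ijk}=\omega_{ijk}-\omega_{jik}$ because $\nabla'$ is torsion free, so $\frac14\sum'\omega_{ijk}\gamma_i\gamma_j\gamma_k=\frac18\sum'c'_{ijk}\gamma_i\gamma_j\gamma_k$.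 Since $\operatorname{div}_{g'}X=\operatorname{div}_gX+X\log\rho$ and $\rho^{1/2}X\rho^{-1/2}=X-\frac12X\log\rho$, conjugation by $\rho^{1/2}$ turns $X+\frac12\operatorname{div}_{g'}X$ into $X+\frac12\operatorname{div}_gX$. This proves \eqref{eq:D}. For \eqref{eq:c}, the bracket $[b_{ia}e_a,b_{jl}e_l]$ equals the expression in square brackets times $e_d$, and $e_d=(b^{-1})_{dk}e_k'$.
\end{proof}

\section{A model: the flat torus}\label{sec:torus}

The cubic term in \eqref{eq:D} exists only for $n\ge3$, and it drives the whole proof in these dimensions. It can be seen at work in an example where everything is explicit. Let $E_{ij}$ be the matrix units, $\sigma_1=E_{11}-E_{22}$, $\sigma_2=E_{12}+E_{21}$, and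
\[
B_\vartheta=\cos\vartheta\,\sigma_1-\sin\vartheta\,\sigma_2,\qquad B'_\vartheta=\tfrac{d}{d\vartheta}B_\vartheta=-\sin\vartheta\,\sigma_1-\cos\vartheta\,\sigma_2 .
\]
From $\sigma_1^2=\sigma_2^2=E_{11}+E_{22}$ and $\sigma_1\sigma_2=-\sigma_2\sigma_1=E_{12}-E_{21}=:J$ we get
\begin{equation}\label{eq:rot}
B_\vartheta^2=E_{11}+E_{22},\qquad B'_\vartheta B_\vartheta=(\sin^2\vartheta+\cos^2\vartheta)\,\sigma_1\sigma_2=J .
\end{equation}
The element $\eta=\gamma_1\gamma_2\gamma_3$ satisfies $\eta^*=-\gamma_3\gamma_2\gamma_1=\eta$ and $\eta^2=\eta\eta^*=1$.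

\begin{example}\label{ex:torus}
Let $n\ge3$, let $g$ be the flat metric on $\mathbb R^n/(2\pi\mathbb Z)^n$, and take the spin structure for which the frame $e_i=\partial_i$ lifts globally. Spinors are periodic $\Sigma$-valued functions, $D=\gamma_i\partial_i$ and $D^2=-\sum\partial_i^2$, so the harmonic spinors are the constants and $h^0(g)=\dim\Sigma$. Fix an integer $\lambda\ge1$, put $B(x)=B_{\lambda x_3}$, and for $|t|<1$ let $g_t$ be the metric with $b=1+tB$. It stretches two axes in the $x_1x_2$-plane by different factors, and these axes rotate as $x_3$ increases. We have $b_{i3}=\delta_{i3}$ and $b$ depends only on $x_3$, so $\operatorname{div}_ge_i'=\partial_3b_{i3}=0$, and \eqref{eq:c} reads $c'_{ijk}=\delta_{i3}C_{jk}-\delta_{j3}C_{ik}$ with $C=t\,\partial_3B\,b^{-1}$. On the $x_1x_2$-plane $b^{-1}=(1-tB)/(1-t^2)$, so $C=t\lambda(B'_{\lambda x_3}-tJ)/(1-t^2)$ by \eqref{eq:rot}. The symmetric matrix $B'$ drops out of $\sum'$, and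
\[
{\sum}'c'_{ijk}\gamma_i\gamma_j\gamma_k=-\frac{2t^2\lambda}{1-t^2}\,(\gamma_3\gamma_1\gamma_2-\gamma_3\gamma_2\gamma_1)=-\frac{4t^2\lambda}{1-t^2}\,\eta .
\]
Hence
\[
D_{g_t}=\gamma_ib_{ij}\partial_j-\frac{\lambda t^2}{2(1-t^2)}\,\eta .
\]
The constants are preserved, and on them $D_{g_t}$ has the eigenvalues $\pm\lambda t^2/(2(1-t^2))$. For small $t$ the number of eigenvalues in $(-\frac12,\frac12)$ stays equal to $\dim\Sigma$ (the rank of the spectral projection is locally constant, see Section~\ref{sec:minimal}), so these are all of them, and $h^0(g_t)=0$ for small $t\ne0$.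
\end{example}

The zero eigenvalue does not move to first order in $t$; it moves to second order, through the zero-order operator $\eta$. If the flat metric were one whose harmonic spinors survive all deformations, the second-order term would force $(\eta\varphi,\psi)=0$ for all harmonic $\varphi,\psi$. For $n=3$, where $\eta=\Gamma=\pm1$, this says $\varphi=0$. The general proof runs this argument on an arbitrary manifold. It needs metrics whose harmonic spinors do survive, and a version of the rotating deformation that lives in a small ball.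

\section{Minimal metrics}\label{sec:minimal}

We prove Theorem~\ref{thm:local} together with parts 1 and 3 of Theorem~\ref{thm:main}. Fix a nonempty open set $\Omega\subset M$ and a metric $g_0$, and let $\mathcal R$ be the set of metrics equal to $g_0$ on $M\setminus\Omega$, with the $C^\infty$ topology. For Theorem~\ref{thm:main} take $\Omega=M$, so that $\mathcal R$ is the space of all metrics. Put
\[
k=\min_{g\in\mathcal R}h^0(g),\qquad\mathcal M=\{g\in\mathcal R:h^0(g)=k\}.
\]
The metrics in $\mathcal M$ are called \emph{minimal}. For $n$ even, $h^\pm=\frac12(h^0\pm\operatorname{ind})$ is constant on $\mathcal M$ as well.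

\begin{proposition}\label{prop:generic}
For every metric $g$ we have $h^0(g')\le h^0(g)$ for all $g'$ in a $C^1$-neighborhood of $g$. The set $\mathcal M$ is open and dense in $\mathcal R$.
\end{proposition}

\begin{proof}
Use $g$ as base metric. By Lemma~\ref{lem:transport} the coefficients of $D_{g'}$ depend continuously on $b$ and its first derivatives, so $D_{g'}\to D_g$ in $B(H^1,L^2)$ as $g'\to g$ in $C^1$. By (E) there is $c>0$ with $\|D_g\varphi\|_{L^2}\ge c\|\varphi\|_{H^1}$ on $H^1\cap(\operatorname{Ker}D_g)^\perp$. For $g'$ near $g$ the same holds for $D_{g'}$ with $c/2$, so $D_{g'}$ is injective on a subspace of codimension $h^0(g)$. This gives the inequality, and hence the openness of $\mathcal M$.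

For density we join a given $g\in\mathcal R$ to some $g_1\in\mathcal M$ and use analyticity along the segment $g_s=(1-s)g+sg_1$, $s\in[0,1]$, which lies in $\mathcal R$. Let $D_s=D_{g_s}$ with base metric $g$. If $g_1=g(H\cdot,\cdot)$, then $b_s=(1-s+sH)^{-1/2}$. The spectra of $1-s+sH$ lie in a compact subset of $(0,\infty)$, so the holomorphic functional calculus shows that $b_s$ is real-analytic in $s$ with values in $C^m(\operatorname{End}TM)$ for every $m$. Hence $s\mapsto D_s\in B(H^1,L^2)$ is real-analytic.

Fix $s_0$ and $r_0>0$ such that $0$ is the only possible eigenvalue of $D_{s_0}$ in $[-r_0,r_0]$. For $s$ near $s_0$ the operators $z-D_s\colon H^1\to L^2$, $|z|=r_0$, are invertible, and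
\[
\Pi_s=\frac1{2\pi i}\oint_{|z|=r_0}(z-D_s)^{-1}\,dz
\]
is the spectral projection of $D_s$ for $(-r_0,r_0)$, analytic in $s$ with values in $B(L^2,H^1)$. When $\|\Pi_s-\Pi_{s_0}\|<1$, each of the two projections maps the range of the other isomorphically onto its own range. Consider the analytic family of endomorphisms $\Lambda(s)=\Pi_{s_0}D_s\Pi_s$ of the finite-dimensional space $\operatorname{ran}\Pi_{s_0}$. Since $D_s$ preserves $\operatorname{ran}\Pi_s$, on which $\Pi_{s_0}$ is injective, $\Lambda(s)v=0$ if and only if $\Pi_sv\in\operatorname{Ker}D_s$; and $\operatorname{Ker}D_s\subset\operatorname{ran}\Pi_s$. So $\dim\operatorname{Ker}\Lambda(s)=h^0(g_s)$. A minor of maximal size that does not vanish identically has isolated zeros, so the rank of $\Lambda(s)$ is constant off a discrete set. Thus $s_0$ has a neighborhood in $[0,1]$ on which $h^0(g_s)$ equals a constant $m(s_0)$, except possibly at $s_0$. Every other point $s_1$ of this neighborhood has $m(s_1)=m(s_0)$, so $m$ is locally constant, hence constant, and by compactness $h^0(g_s)=m$ for all but finitely many $s$.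 The first part, applied at $g_1$, gives $m\le k$, and $m\ge k$ by definition of $k$. So $g_s\in\mathcal M$ for all small $s>0$, and $g_s\to g$ in $C^\infty$.
\end{proof}

It remains to compute $k$.

\section{Deforming a minimal metric}\label{sec:paths}

Let $g\in\mathcal R$ be the base metric and $D=\mathcal D_{g,A}$. A smooth $g$-symmetric endomorphism field $B$ with $\operatorname{supp}B\subset\Omega$ is called \emph{admissible}. For small $|t|$ let $g_t(X,Y)=g(b_t^{-1}X,b_t^{-1}Y)$ with $b_t=1+tB$, and $D_t=D_{g_t}$. Then $g_t\in\mathcal R$. Prescribing $b_t$ rather than $g_t$ to be linear in $t$ makes the first-order part of \eqref{eq:D} linear in $t$, so the second variation is an operator of order zero.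

\begin{lemma}\label{lem:expansion}
For each $l\ge0$ the family $D_t\in B(H^{l+1},H^l)$ is analytic in $t$, and $D_t=D+tP+t^2Q+O(t^3)$, where $P$ and $Q$ are symmetric, supported in $\operatorname{supp}B$, and
\begin{equation}\label{eq:PQ}
\begin{aligned}
P&=\gamma_i\bigl(B_{ij}(e_j+\tfrac12A(e_j))+\tfrac12\operatorname{div}_g(B_{ij}e_j)\bigr)+P_0,\\
Q&=-\tfrac14{\sum}'e_i(B_{ja})B_{ak}\,\gamma_i\gamma_j\gamma_k+Q_0 .
\end{aligned}
\end{equation}
Here $P_0,Q_0$ have order zero, $|P_0|\le C|c||B|$ and $|Q_0|\le C|c||B|^2$ with $c=(c_{ijk})$ and $C$ depending only on $n$. If $n=2$, then $P_0=0$.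
\end{lemma}

\begin{proof}
Analyticity follows from Lemma~\ref{lem:transport}, and $P,Q$ are symmetric because every $D_t$ is. The first sum in \eqref{eq:D} contributes the displayed part of $P$ and nothing to $Q$. In the cubic sum, which is empty for $n=2$, insert $b=1+tB$ and $b^{-1}=1-tB+t^2B^2-\dots$ into \eqref{eq:c}. The terms containing $c_{ald}$ give $P_0$ and $Q_0$. The other terms are
\[
t\bigl[e_i(B_{jk})-e_j(B_{ik})\bigr]+t^2\bigl[B_{ia}e_a(B_{jk})-B_{ja}e_a(B_{ik})-e_i(B_{jd})B_{dk}+e_j(B_{id})B_{dk}\bigr]+O(t^3).
\]
A term symmetric in two of the indices $i,j,k$ vanishes against $\gamma_i\gamma_j\gamma_k$ in $\sum'$. This removes both terms of order $t$ and the first two of order $t^2$. Exchanging $i$ and $j$ shows that the last two contribute equally, in total $-2\sum'e_i(B_{jd})B_{dk}\gamma_i\gamma_j\gamma_k$, and the factor $\frac18$ gives $Q$.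
\end{proof}

Minimality is used in the next lemma: the kernel cannot shrink, so it moves analytically.

\begin{lemma}\label{lem:paths}
Let $g\in\mathcal M$ and let $B$ be admissible. For small $|t|$ we have $g_t\in\mathcal M$, and there are linear bijections $\operatorname{Ker}D\to\operatorname{Ker}D_t$, $\varphi\mapsto\varphi_t$, preserving $S^\pm$ if $n$ is even, such that $\varphi_t=\varphi+t\varphi'+t^2\varphi''+\cdots$ is analytic in $t$ with values in $C^0$ and
\begin{equation}\label{eq:var}
\varphi'=-D^{-1}P\varphi,\quad\varphi''=-D^{-1}(Q\varphi+P\varphi'),\quad\Pi P\varphi=0,\quad\Pi(Q\varphi-PD^{-1}P\varphi)=0 .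
\end{equation}
\end{lemma}

We call $t\mapsto\varphi_t$ the \emph{kernel path} of $\varphi$ along $B$.

\begin{proof}
Choose $r_0$ such that $0$ is the only possible eigenvalue of $D$ in $[-r_0,r_0]$, fix $l>n/2$, so that $H^l\subset C^0$, and let $\Pi_t$ be the spectral projection of $D_t$ for $(-r_0,r_0)$. By (E) and the contour integral, $\Pi_t$ is analytic with values in $B(H^l,H^{l+1})$ for small $|t|$, and $\Pi_0=\Pi$. Its range has dimension $k$ and contains $\operatorname{Ker}D_t$, which has dimension at least $k$ because $g_t\in\mathcal R$. So $\operatorname{ran}\Pi_t=\operatorname{Ker}D_t$ and $g_t\in\mathcal M$. Put $\varphi_t=\Pi_t(\Pi\Pi_t|_{\operatorname{Ker}D})^{-1}\varphi$. This is an analytic family of bijections with $\Pi\varphi_t=\varphi$, so $\Pi\varphi'=\Pi\varphi''=0$. For $n$ even, $D_t$ anticommutes with the grading and the interval $(-r_0,r_0)$ is symmetric, so $\Pi_t$ commutes with the grading. The coefficients of $t$ and $t^2$ in $D_t\varphi_t=0$ give $D\varphi'+P\varphi=0$ and $D\varphi''+P\varphi'+Q\varphi=0$. Applying $D^{-1}$ and $\Pi$ yields \eqref{eq:var}.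
\end{proof}

\section{Surfaces: the first variation}\label{sec:surfaces}

Let $n=2$. For spinors $\varphi,\psi$ and $\nabla_j=\nabla_{e_j}$ put
\[
T_{ij}(\varphi,\psi)=\langle\gamma_i\nabla_j\varphi,\psi\rangle-\langle\gamma_i\varphi,\nabla_j\psi\rangle .
\]

\begin{lemma}\label{lem:T}
Let $n=2$, $g\in\mathcal M$, $\varphi\in\operatorname{Ker}D^+$, $\psi\in\operatorname{Ker}D^-$. Then $T_{ij}(\varphi,\psi)+T_{ji}(\varphi,\psi)=0$ on $\Omega$.
\end{lemma}

\begin{proof}
Let $B$ be admissible with support in the domain of a spin$^c$ frame, and write $\nabla^0_j=e_j+\frac12A(e_j)$. By \eqref{eq:var}, $(P\varphi,\psi)=0$. Since $A$ is imaginary, $e_j\langle\gamma_i\varphi,\psi\rangle=\langle\gamma_i\nabla^0_j\varphi,\psi\rangle+\langle\gamma_i\varphi,\nabla^0_j\psi\rangle$. Integrating the divergence term of \eqref{eq:PQ} by parts gives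
\[
0=\int B_{ij}\Bigl(\langle\gamma_i\nabla^0_j\varphi,\psi\rangle-\tfrac12e_j\langle\gamma_i\varphi,\psi\rangle\Bigr)dv_g=\tfrac12\int B_{ij}\bigl(\langle\gamma_i\nabla^0_j\varphi,\psi\rangle-\langle\gamma_i\varphi,\nabla^0_j\psi\rangle\bigr)dv_g .
\]
Now $\nabla_j=\nabla^0_j+\frac12\omega_{12}(e_j)\gamma_1\gamma_2$. Replacing $\nabla^0_j$ by $\nabla_j$ in the last bracket adds $\frac12\omega_{12}(e_j)\langle(\gamma_i\gamma_1\gamma_2+\gamma_1\gamma_2\gamma_i)\varphi,\psi\rangle$, because $(\gamma_1\gamma_2)^*=-\gamma_1\gamma_2$, and this vanishes because $\gamma_1\gamma_2$ anticommutes with $\gamma_1$ and $\gamma_2$. So $\int B_{ij}T_{ij}\,dv_g=0$ for all such symmetric $B$.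
\end{proof}

\begin{proposition}\label{prop:surface}
Let $n=2$ and $g\in\mathcal M$. If $h^+,h^-\ge1$, then $h^+=h^-=1$.
\end{proposition}

\begin{proof}
We use that $S^\pm$ are line bundles, and that for nonzero complex covectors $\alpha,\alpha'$ the symmetric product $\alpha_i\alpha'_j+\alpha_j\alpha'_i$ is nonzero (a product of two nonzero linear forms is a nonzero polynomial). Let $\varphi_1,\varphi_2\in\operatorname{Ker}D^+$ and $\psi\in\operatorname{Ker}D^-$ be nonzero. By (UC) the open set $\Omega'\subset\Omega$ where $\varphi_1\ne0$ and $\psi\ne0$ is nonempty. There $\varphi_2=f\varphi_1$ with $f$ smooth, and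
\[
T_{ij}(\varphi_2,\psi)-fT_{ij}(\varphi_1,\psi)=(e_jf)\,\langle\gamma_i\varphi_1,\psi\rangle .
\]
The covector $\langle\gamma_i\varphi_1,\psi\rangle$ is nonzero on $\Omega'$ since $\gamma_1\varphi_1$ spans $S^-$. By Lemma~\ref{lem:T} its symmetric product with $df$ vanishes, so $df=0$ on $\Omega'$. Then $\varphi_2-c\varphi_1$ vanishes on a nonempty open set for some constant $c$, and $\varphi_2=c\varphi_1$ by (UC). Hence $h^+=1$. For nonzero $\varphi\in\operatorname{Ker}D^+$, $\psi_1,\psi_2\in\operatorname{Ker}D^-$ and $\psi_2=f\psi_1$ we have $T_{ij}(\varphi,\psi_2)-\bar fT_{ij}(\varphi,\psi_1)=-(e_j\bar f)\langle\gamma_i\varphi,\psi_1\rangle$, and the same argument applied to $\bar f$ gives $h^-=1$.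
\end{proof}

The argument needs two harmonic spinors to be proportional at each point, which is automatic only in rank one. For $n\ge3$ this must be proved, and the first variation is too weak for it: on the torus of Example~\ref{ex:torus}, $P$ annihilates the constant spinors whenever $B$ is divergence free. We turn to the second variation, and to localize it we need the singularity of the kernel of $D^{-1}$.

\section{The Green kernel near the diagonal}\label{sec:green}

Let $n\ge3$, let $g$ be any metric, $D=\mathcal D_{g,A}$, and let $G(x,y)\in\operatorname{Hom}(S_y,S_x)$ be the kernel of $D^{-1}$. By (G) it is smooth off the diagonal with $|G(x,y)|\le C\,d(x,y)^{1-n}$, and $G(x,y)^*=G(y,x)$ since $D^{-1}$ is self-adjoint.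

Fix $p\in M$ and a spin$^c$ frame at $p$. Let $x$ be the associated normal coordinates and extend the frame by parallel transport along radial geodesics; we call this a \emph{radial frame}. The connection forms $\omega_{jk}$ and $A$ then vanish on the radial field $x_i\partial_i$. A smooth $1$-form $a$ with $x_ia_i(x)=0$ has $a_i(0)=0$, as one sees by differentiating at $0$. So $\omega_{jk}(e_i)$ and $A(e_i)$ are $O(|x|)$, and so are $c_{ijk}$ and $\operatorname{div}_ge_i$, which are sums of the $\omega_{jk}(e_i)$. The fields $e_i$ and $\partial_i$ agree at $0$ and both have vanishing covariant derivative there, so $e_i=\partial_i+O(|x|^2)$; also $dv_g=(1+O(|x|^2))dx$. By \eqref{eq:D} with $b=1$,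
\begin{equation}\label{eq:radial}
D=\gamma_i\partial_i+O(|x|^2)\,\partial+O(|x|).
\end{equation}

\begin{lemma}\label{lem:green}
Let $a_n$ be the volume of the unit sphere $S^{n-1}$. In a radial frame at $p$,
\[
G(\exp_px,p)=G_0(x)+E(x),\qquad G_0(x)=-\frac{\gamma(x)}{a_n|x|^n},
\]
with $E=O(|x|^{3-n})$ for $n\ge4$ and $E=O(1+|\log|x||)$ for $n=3$.
\end{lemma}

\begin{proof}
Off the origin, $\gamma_i\partial_i(\gamma(x)|x|^{-n})=-n|x|^{-n}-n\gamma(x)^2|x|^{-n-2}=0$. Let $u\in S_p$, let $\chi_0$ be a cutoff function equal to $1$ near $p$, and put $\Phi=\chi_0G_0u$ and $W=D\Phi$ on $M\setminus\{p\}$. By \eqref{eq:radial}, $|W|\le C|x|^{2-n}$. For a smooth spinor $\xi$ the vector field $\langle\gamma_i\Phi,\xi\rangle e_i$ has divergence $\langle D\Phi,\xi\rangle-\langle\Phi,D\xi\rangle$, so with $\nu=x/|x|$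
\[
\int_{|x|\ge\varepsilon}\langle\Phi,D\xi\rangle=\int_{|x|\ge\varepsilon}\langle W,\xi\rangle+\int_{|x|=\varepsilon}\langle\gamma(\nu)\Phi,\xi\rangle .
\]
On $|x|=\varepsilon$ we have $\gamma(\nu)G_0u=u/(a_n\varepsilon^{n-1})$, so the boundary term tends to $\langle u,\xi(p)\rangle$, and $(\Phi,D\xi)=(W,\xi)+\langle u,\xi(p)\rangle$. On the other hand, with $\Pi(x,y)$ the smooth kernel of $\Pi$,
\[
(G(\cdot,p)u,D\xi)=\langle u,(D^{-1}D\xi)(p)\rangle=\langle u,\xi(p)\rangle-(\Pi(\cdot,p)u,\xi).
\]
Hence $V=G(\cdot,p)u-\Phi\in L^1$ satisfies $(V,D\xi)=(W',\xi)$ with $W'=-W-\Pi(\cdot,p)u=O(|x|^{2-n})$. Write $\xi=DD^{-1}\xi+\Pi\xi$. Then $(V,\xi)=(W',D^{-1}\xi)+(\Pi V,\xi)$, and Fubini's theorem, which applies since $W'\in L^1$ and $\int|G(x,z)|\,dv_g(x)$ is bounded in $z$, gives $V(x)=\int G(x,z)W'(z)\,dv_g(z)+(\Pi V)(x)$ for almost all $x$, with $\Pi V$ smooth. It remains to bound $\int d(x,z)^{1-n}d(z,p)^{2-n}dv_g(z)$ in terms of $d=d(x,p)$. The balls of radius $d/2$ about $p$ and about $x$ contribute $O(d^{1-n}d^2)$ and $O(d^{2-n}d)$. On the complement $d(z,p)\le3d(x,z)$, so it contributes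 at most $C\int_{d/2}^{\operatorname{diam}M}r^{2-n}dr$, which is $O(d^{3-n})$ for $n\ge4$ and $O(1+|\log d|)$ for $n=3$. As $V$ is continuous off $p$ and equals $Eu$ near $p$, the bound holds everywhere.
\end{proof}

Most applications need only $r^{n-1}E\to0$. The full strength of the estimate is used once, in Section~\ref{sec:one}.

\section{Deformations concentrated at a point}\label{sec:bump}

Let $n\ge3$. Take a compactly supported symmetric tensor $B^{\rm mod}$ on $\mathbb R^n$ and transplant $B^{\rm mod}(x/\delta)$ to a radial frame at $p$. In the last equation of \eqref{eq:var}, $Q$ has size $\delta^{-1}$ on a ball of volume $\delta^n$ and contributes $\delta^{n-1}$. The competing term $PD^{-1}P$ is nonlocal, and we want it to be negligible. The operator $D^{-1}$ gains a factor $\delta$ on spinors supported in the ball. In general the divergence term makes $P\varphi$ of size $\delta^{-1}$, and then $PD^{-1}P$ contributes $\delta^{-1}\cdot\delta\cdot\delta^{-1}\cdot\delta^n=\delta^{n-1}$ too. If $B^{\rm mod}$ is divergence free, $P\varphi$ is bounded and the contribution drops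 to $\delta^{n+1}$. So we need a divergence-free, compactly supported substitute for the tensor of Example~\ref{ex:torus}. Multiplying by a cutoff destroys the divergence condition; we therefore write the tensor as a second-order operator applied to a potential, cut off the potential, and take $\lambda$ large so that the derivatives of the cutoff are of lower order.

Let $0\ne\chi\in C_c^\infty(\mathbb R^n,\mathbb R)$ be supported in the unit ball, $\mu=(1,i,0,\dots,0)$, $\partial_\mu=\partial_1+i\partial_2$, and $d_j=\mu_j\partial_3-\delta_{j3}\partial_\mu$. For $\lambda\ge1$ put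
\[
B^\lambda_{ij}=\operatorname{Re}\bigl[d_id_j(\chi e^{i\lambda x_3})\bigr],\qquad\eta_\lambda=-\tfrac14{\sum}'\Bigl(\int_{\mathbb R^n}\partial_iB^\lambda_{ja}\,B^\lambda_{ak}\,dx\Bigr)\gamma_i\gamma_j\gamma_k .
\]

\begin{lemma}\label{lem:model}
The tensor $B^\lambda$ is real, symmetric, supported in the unit ball and satisfies $\partial_jB^\lambda_{ij}=0$. Moreover $\lambda^{-5}\eta_\lambda\to\kappa\,\gamma_1\gamma_2\gamma_3$ as $\lambda\to\infty$, where $\kappa=-\frac12\int\chi^2\ne0$.
\end{lemma}

\begin{proof}
The divergence vanishes since $\partial_jd_j=\partial_\mu\partial_3-\partial_3\partial_\mu=0$. Let $\vartheta=\lambda x_3$. A factor $\lambda$ arises only when $\partial_3$ falls on $e^{i\vartheta}$. Since $\mu\mu^T=\sigma_1+i\sigma_2$ and $\operatorname{Re}[(\sigma_1+i\sigma_2)e^{i\vartheta}]=B_\vartheta$, we get, uniformly in $x$,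
\[
B^\lambda=-\lambda^2\chi B_\vartheta+O(\lambda),\qquad\partial_3B^\lambda=-\lambda^3\chi B'_\vartheta+O(\lambda^2),\qquad\partial_iB^\lambda=O(\lambda^2)\quad(i\ne3).
\]
By \eqref{eq:rot}, $\partial_3B^\lambda\,B^\lambda=\lambda^5\chi^2J+O(\lambda^4)$, while $\partial_iB^\lambda\,B^\lambda=O(\lambda^4)$ for $i\ne3$. So $\eta_\lambda=-\frac14\lambda^5\int\chi^2\,(\gamma_3\gamma_1\gamma_2-\gamma_3\gamma_2\gamma_1)+O(\lambda^4)$, and the bracket equals $2\gamma_1\gamma_2\gamma_3$.
\end{proof}

A \emph{triple} at $p$ is a product $\eta=\gamma(e_1)\gamma(e_2)\gamma(e_3)$ of three orthonormal vectors in $T_pM$; it is self-adjoint on $S_p$. Part (a) of the next proposition is the localized form of Example~\ref{ex:torus}. Part (b) looks at the kernel path away from the bump: the bump acts as a point source of strength $\eta\varphi(p)$, and its effect at $q$ is $G(q,p)\eta\varphi(p)$. A bilinear identity that holds at $q$ for all minimal metrics can be differentiated in this direction.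

\begin{proposition}\label{prop:bump}
Let $n\ge3$, $g\in\mathcal M$, $p\in\Omega$, let $\eta$ be a triple at $p$, and $\varphi,\psi\in\operatorname{Ker}D$.
\begin{itemize}
\item[(a)] $\langle\eta\varphi(p),\psi(p)\rangle=0$.
\item[(b)] \emph{(Transfer.)} Let $q\ne p$, and let $\mathfrak b$ be an $\mathbb R$-bilinear map from $S_q\times S_q$ to a finite-dimensional real vector space. Suppose that for every admissible $B$ with $q\notin\operatorname{supp}B$ the kernel paths satisfy $\mathfrak b(\varphi_t(q),\psi_t(q))=0$ for small $|t|$. Then
\[
\mathfrak b\bigl(G(q,p)\eta\varphi(p),\psi(q)\bigr)+\mathfrak b\bigl(\varphi(q),G(q,p)\eta\psi(p)\bigr)=0 .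
\]
\end{itemize}
\end{proposition}

\begin{proof}
Complete $e_1,e_2,e_3$ to an oriented orthonormal frame at $p$; for $n=3$ this may require replacing $e_3$ by $-e_3$, which changes only the sign of $\eta$. Take a radial frame over it and let $B$ have components $B_{ij}(x)=B^\lambda_{ij}(x/\delta)$, with $\delta$ so small that $B$ is admissible and, in (b), $q\notin\operatorname{supp}B$. Constants in $O(\cdot)$ may depend on $\lambda$ but not on $\delta$. On $\operatorname{supp}B$ we have $|x|\le\delta$, so $e_j(B_{ia})=\delta^{-1}(\partial_jB^\lambda_{ia})(x/\delta)+O(\delta)$, and $c_{ijk}$, $\operatorname{div}_ge_j$ are $O(\delta)$. As $B^\lambda$ is divergence free, $\operatorname{div}_g(B_{ij}e_j)=e_j(B_{ij})+B_{ij}\operatorname{div}_ge_j=O(\delta)$. Hence, for each spinor $\xi$ that is smooth near $p$, \eqref{eq:PQ} shows that $P\xi=O(1)$ with support in $|x|\le\delta$. Then $|D^{-1}P\varphi(x)|\le C\int_{|z|\le\delta}d(x,z)^{1-n}dv_g(z)=O(\delta)$, and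
\begin{equation}\label{eq:small}
(P\varphi,\xi)=O(\delta^n),\qquad(D^{-1}P\varphi,P\xi)=O(\delta^{n+1}).
\end{equation}
Also $Q=-\frac1{4\delta}\sum'(\partial_iB^\lambda_{ja}B^\lambda_{ak})(x/\delta)\gamma_i\gamma_j\gamma_k+O(\delta)$. Replacing $\varphi,\xi$ by their values at $p$ and $dv_g$ by $dx$ costs $O(\delta^{-1}\cdot\delta\cdot\delta^n)$, so
\begin{equation}\label{eq:main}
(Q\varphi,\xi)=\delta^{n-1}\langle\eta_\lambda\varphi(p),\xi(p)\rangle+O(\delta^n).
\end{equation}

(a) By \eqref{eq:var} and the symmetry of $P$, $0=(Q\varphi,\psi)-(D^{-1}P\varphi,P\psi)=\delta^{n-1}\langle\eta_\lambda\varphi(p),\psi(p)\rangle+O(\delta^n)$. Dividing by $\delta^{n-1}$ and letting $\delta\to0$ gives $\langle\eta_\lambda\varphi(p),\psi(p)\rangle=0$ for each $\lambda$. Divide by $\lambda^5$, let $\lambda\to\infty$ and use Lemma~\ref{lem:model}.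

(b) Let $u\in S_q$ and $\xi=G(\cdot,q)u$, which is smooth off $q$. For smooth $\zeta$ we have $\langle(D^{-1}\zeta)(q),u\rangle=(\zeta,\xi)$. So \eqref{eq:var} and \eqref{eq:small} give $\langle\varphi'(q),u\rangle=-(P\varphi,\xi)=O(\delta^n)$. The symmetry of $P$ may be used against $\xi$ because $P$ is supported away from $q$, and therefore
\[
\langle\varphi''(q),u\rangle=-(Q\varphi,\xi)+(D^{-1}P\varphi,P\xi)=-\delta^{n-1}\langle\eta_\lambda\varphi(p),G(p,q)u\rangle+O(\delta^n).
\]
That is, $\varphi'(q)=O(\delta^n)$ and $\varphi''(q)=-\delta^{n-1}G(q,p)\eta_\lambda\varphi(p)+O(\delta^n)$, and the same formulas hold with $\psi$ in place of $\varphi$. The coefficient of $t^2$ in the hypothesis is $\mathfrak b(\varphi'',\psi)+\mathfrak b(\varphi',\psi')+\mathfrak b(\varphi,\psi'')=0$ at $q$, with middle term $O(\delta^{2n})$. Divide by $\delta^{n-1}$ and let $\delta\to0$; then divide by $\lambda^5$, let $\lambda\to\infty$, and cancel the real number $-\kappa$. Only Taylor coefficients at $t=0$ are used, so it does not matter that the range of $t$ depends on $\delta$ and $\lambda$.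
\end{proof}

\section{Clifford monomials of degree three modulo four}\label{sec:algebra}

\subsection*{Propagating the identity}
For $n=3$, part (a) with $\psi=\varphi$ and $\eta=\pm1$ gives $\varphi=0$ on $\Omega$, hence $k=0$ by (UC). In higher dimensions the triples span only a part of $\operatorname{End}\Sigma$, and we enlarge it by transfer. The hypothesis of part (b) concerns all nearby metrics, so we collect the identities that hold for all minimal metrics at once. Let $n\ge3$ and let $\mathcal V\subset\operatorname{End}\Sigma$ be the complex vector space of all $R$ such that $\langle R\varphi(p),\psi(p)\rangle=0$ for all $g\in\mathcal M$, $p\in\Omega$, $\varphi,\psi\in\operatorname{Ker}\mathcal D_{g,A}$ and all spin$^c$ frames at $p$, used to identify $S_p$ with $\Sigma$.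

Let $\tau$ be the reversal, the linear anti-automorphism of $\mathrm{Cl}_n$ with $\tau(\gamma_i)=\gamma_i$. It multiplies a monomial of degree $r$ by $(-1)^{r(r-1)/2}$, which is $+1$ for $r\equiv0,1$ and $-1$ for $r\equiv2,3\pmod4$. Thus
\[
\mathcal U=\operatorname{span}_{\mathbb C}\{\gamma_I:|I|\equiv3\pmod 4\}
\]
is the $(-1)$-eigenspace of $\tau$ on the odd part of $\mathrm{Cl}_n$.

\begin{proposition}\label{prop:V}
For $n\ge3$ the space $\mathcal U$ acts on $\Sigma$ by elements of $\mathcal V$.
\end{proposition}

\begin{proof}
We first show: if $R\in\mathcal V$, $0\ne y\in\mathbb R^n$ and $\eta$ is a product of three orthonormal vectors of $\mathbb R^n$, then $R\gamma(y)\eta-\eta\gamma(y)R\in\mathcal V$. Given $g,p,\varphi,\psi$ and a frame at $p$, extend it to a radial frame, let $q=\exp_p(ry)\in\Omega$ with $r>0$ small, and let $\mathfrak b(u,v)=\langle Ru,v\rangle$ on $S_q=\Sigma$. For admissible $B$ with $q\notin\operatorname{supp}B$ we have $g_t\in\mathcal M$; the spinors $\varphi_t,\psi_t$ correspond to harmonic spinors of $g_t$, and at $q$ the identification is the identity.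 So $\mathfrak b(\varphi_t(q),\psi_t(q))=0$ by definition of $\mathcal V$, and Proposition~\ref{prop:bump}(b) gives
\[
\langle RG(q,p)\eta\varphi(p),\psi(q)\rangle+\langle R\varphi(q),G(q,p)\eta\psi(p)\rangle=0 .
\]
By Lemma~\ref{lem:green}, $r^{n-1}G(q,p)\to-\gamma(y)/(a_n|y|^n)$ as $r\to0$. Hence $\langle R\gamma(y)\eta\varphi,\psi\rangle+\langle R\varphi,\gamma(y)\eta\psi\rangle=0$ at $p$, and $(\gamma(y)\eta)^*=-\eta\gamma(y)$ proves the assertion.

Now we use induction on $|I|$. The case $|I|=3$ is Proposition~\ref{prop:bump}(a). Let $\gamma_I\in\mathcal V$ with $|I|\equiv3\pmod4$, let $j,a,b,c\notin I$ be distinct and $\eta=\gamma_a\gamma_b\gamma_c$. The monomial $\gamma_I\gamma_j\eta$ has degree $\equiv3$, so $-\gamma_I\gamma_j\eta=\tau(\gamma_I\gamma_j\eta)=\tau(\eta)\gamma_j\tau(\gamma_I)=\eta\gamma_j\gamma_I$. Therefore $\gamma_I\gamma_j\eta-\eta\gamma_j\gamma_I=2\gamma_I\gamma_j\eta\in\mathcal V$, and up to sign every monomial of degree $|I|+4$ has this form.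
\end{proof}

For $n\le6$ only $|I|=3$ occurs; transfer is first needed for $n=7$.

\subsection*{The size of $\mathcal U$}
For $n\equiv3\pmod4$, $\mathcal U$ contains $\Gamma$, which acts as a nonzero scalar. For $n\equiv0\pmod4$, $\Gamma$ is a nonzero scalar on $\Sigma^+$ and $\gamma_I\Gamma=\pm\gamma_{I^c}$, with $|I|\equiv1$ if and only if $|I^c|\equiv3$. So every odd monomial acts on $\Sigma^+$ as a multiple of an element of $\mathcal U$, and
\begin{equation}\label{eq:allhom}
\mathcal U|_{\Sigma^+}=\operatorname{Hom}(\Sigma^+,\Sigma^-)\qquad(n\equiv0\!\!\pmod4).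
\end{equation}
For $n\equiv1,2\pmod4$, multiplication by $\Gamma$ does not relate degree $1$ to degree $3$ modulo $4$ among odd monomials, and $\mathcal U$ is only about half of the odd part. Since it is an eigenspace of an anti-automorphism, it is natural to realize $\tau$ as the adjoint for a bilinear form; then $\mathcal U$ becomes a space of symmetric or of skew forms. Put $\Sigma_0=\Sigma$ for $n$ odd, $\Sigma_0=\Sigma^+$ for $n$ even, and $N=\dim\Sigma_0$. The next lemma includes $n=1,2$.

\begin{lemma}\label{lem:theta}
Let $n\equiv1,2\pmod4$. There is a nondegenerate complex bilinear form $\theta$ on $\Sigma$ with the following properties.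
\begin{itemize}
\item[(a)] $\theta(xu,v)=\theta(u,\tau(x)v)$ for $x\in\mathrm{Cl}_n$, and $\theta$ is $\mathrm{Spin}(n)$-invariant. For $n$ even it vanishes on $\Sigma^+\times\Sigma^+$ and $\Sigma^-\times\Sigma^-$, so it pairs $\Sigma^+$ and $\Sigma^-$ nondegenerately.
\item[(b)] If $n\equiv1,2\pmod8$, then $\theta$ is symmetric and the forms $(u,v)\mapsto\theta(Ru,v)$ on $\Sigma_0$, $R\in\mathcal U$, are exactly the skew forms. If $n\equiv5,6\pmod8$, then $\theta$ is skew and they are exactly the symmetric forms.
\item[(c)] The antilinear bijection $\psi\mapsto\hat\psi$ of $\Sigma$ defined by $\langle w,\psi\rangle=\theta(w,\hat\psi)$ for all $w$ satisfies $\widehat{\gamma_i\psi}=-\gamma_i\hat\psi$ and $|\hat\psi|=|\psi|$. For $n$ even it exchanges $\Sigma^+$ and $\Sigma^-$.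
\end{itemize}
\end{lemma}

\begin{proof}
(a) The reversal descends to $\operatorname{End}\Sigma$: for $n$ even there is nothing to prove, and for $n\equiv1\pmod4$ we have $\tau(\Gamma)=\Gamma$, so the kernel $(\Gamma-c)\mathrm{Cl}_n$ is preserved. Let $\theta_0$ be any nondegenerate bilinear form and $\theta_0(xu,v)=\theta_0(u,x^\natural v)$. The composition of the anti-automorphisms $\natural$ and $\tau$ is an automorphism of a matrix algebra, hence inner: $x^\natural=a\tau(x)a^{-1}$. Then $\theta(u,v)=\theta_0(u,av)$ has the required property. Any other such form is $\theta(u,a'v)$ with $a'$ commuting with all $\tau(x)$, so $\theta$ is unique up to scale. For a product $x$ of an even number of unit vectors, $\tau(x)x=1$, which is the invariance. For $n\equiv2\pmod4$, $\tau(\Gamma)=-\Gamma$, so $\theta(\Gamma u,v)=-\theta(u,\Gamma v)$ and $\theta(u,v)=0$ if $u,v$ lie in the same eigenspace of $\Gamma$.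

(b) Since $\tau^2=1$, the form $(u,v)\mapsto\theta(v,u)$ has the property in (a) too, so $\theta(u,v)=\varsigma\theta(v,u)$ with $\varsigma=\pm1$. The odd elements give all of $\operatorname{End}\Sigma$, respectively $\operatorname{Hom}(\Sigma^+,\Sigma^-)$, so the forms $\theta(Ru,v)$ with $R$ odd are all bilinear forms on $\Sigma_0$. If $\tau(R)=\pm R$, then $\theta(Rv,u)=\pm\theta(v,Ru)=\pm\varsigma\,\theta(Ru,v)$. So the two eigenspaces of $\tau$ give forms of opposite symmetry, and together they give all forms. Hence $\mathcal U$ gives all forms of symmetry $-\varsigma$, a space of dimension $\frac12N(N-\varsigma)$. We find $\varsigma$ by counting. Averaging $\zeta(1+\zeta)^n$ over the fourth roots of unity $\zeta$ gives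
\[
\dim\mathcal U=\tfrac14\bigl(2^n+i(1+i)^n-i(1-i)^n\bigr)=\tfrac14\bigl(2^n-2\cdot2^{n/2}\sin\tfrac{n\pi}4\bigr).
\]
For $n$ odd, $N=2^{(n-1)/2}$, the space of forms has dimension $\dim\mathcal U$, and $\sin\frac{n\pi}4=\pm2^{-1/2}$ for $n\equiv1$, respectively $5\pmod8$; so the dimension is $\frac14(2N^2\mp2N)$. For $n$ even, $N=2^{n/2-1}$. Here $\gamma_I$ and $\gamma_{I^c}=\pm\gamma_I\Gamma$ are proportional on $\Sigma^+$, and $|I|\equiv3$ if and only if $|I^c|\equiv3\pmod4$. One odd set from each pair $\{I,I^c\}$ gives $2^{n-2}=N^2$ elements spanning $\operatorname{Hom}(\Sigma^+,\Sigma^-)$, hence a basis. So the space of forms has dimension $\frac12\dim\mathcal U=\frac18(4N^2\mp4N)$, as $\sin\frac{n\pi}4=\pm1$ for $n\equiv2$, respectively $6\pmod8$. In both parities the dimension is $\frac12N(N-1)$ for $n\equiv1,2$ and $\frac12N(N+1)$ for $n\equiv5,6\pmod8$, so $\varsigma=1$ and $\varsigma=-1$ respectively.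

(c) We have $\theta(w,\widehat{\gamma_i\psi})=\langle w,\gamma_i\psi\rangle=-\langle\gamma_iw,\psi\rangle=-\theta(\gamma_iw,\hat\psi)=-\theta(w,\gamma_i\hat\psi)$. Define a positive operator $K$ by $\langle Ku,v\rangle=\langle\hat v,\hat u\rangle$. Then $\langle K\gamma_iu,v\rangle=-\langle\hat v,\gamma_i\hat u\rangle=\langle\gamma_i\hat v,\hat u\rangle=-\langle Ku,\gamma_iv\rangle=\langle\gamma_iKu,v\rangle$, so $K$ is a positive scalar by Schur's lemma, and rescaling $\theta$ makes it $1$. If $\psi\in\Sigma^\mp$, then $\theta(\Sigma^\pm,\hat\psi)=0$, so $\hat\psi\in\Sigma^\pm$ by (a).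
\end{proof}

\section{The kernel of a minimal metric}\label{sec:kernel}

Let $n\ge3$ and $g\in\mathcal M$. A pair $(\varphi,\psi)$ is called a \emph{harmonic pair} if $\varphi,\psi\in\operatorname{Ker}D$ for $n$ odd, and $\varphi\in\operatorname{Ker}D^+$, $\psi\in\operatorname{Ker}D^-$ for $n$ even. By Proposition~\ref{prop:V}, $\langle R\varphi(p),\psi(p)\rangle=0$ for $R\in\mathcal U$ and $p\in\Omega$, in any frame; for $n\equiv1,2\pmod4$ this reads $\theta(R\varphi(p),\hat\psi(p))=0$ with $\varphi(p),\hat\psi(p)\in\Sigma_0$.

\begin{proposition}\label{prop:cases}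
Let $n\ge3$. If $n\equiv3,5,7\pmod8$, then $k=0$. If $n\equiv0,4,6\pmod8$, then $k=|\operatorname{ind}|$. If $n\equiv1,2\pmod8$, then
\begin{equation}\label{eq:wedge}
\varphi(p)\wedge\hat\psi(p)=0
\end{equation}
for all $g\in\mathcal M$, all $p\in\Omega$ and all harmonic pairs $(\varphi,\psi)$.
\end{proposition}

\begin{proof}
For $n\equiv3\pmod4$ take $R=\Gamma$ and $\psi=\varphi$: then $\varphi=0$ on $\Omega$, and $\varphi=0$ by (UC).

Let $n\equiv5,6\pmod8$. If $u,v\in\Sigma_0$ are nonzero, there is a linear form $\ell$ with $\ell(u)\ell(v)\ne0$, so the symmetric form $\ell\otimes\ell$ does not vanish on $(u,v)$. By Lemma~\ref{lem:theta}(b), $\varphi(p)=0$ or $\psi(p)=0$ for each $p\in\Omega$. The same conclusion follows from \eqref{eq:allhom} for $n\equiv0\pmod4$. For $n\equiv5$ take $\psi=\varphi$ and conclude as before. For $n\equiv0,4,6$, the zero sets of $\varphi$ and $\psi$ cover $\Omega$; two closed nowhere dense sets cannot do this, so $\varphi=0$ or $\psi=0$ by (UC). Hence $h^+=0$ or $h^-=0$, and $k=h^++h^-=|\operatorname{ind}|$.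

For $n\equiv1,2\pmod8$ all skew forms vanish on $(\varphi(p),\hat\psi(p))$, which is \eqref{eq:wedge}.
\end{proof}

In the remaining dimensions $\mathcal U$ gives only skew forms, which cannot detect a pair of proportional vectors; this is where the value $1$ survives. But \eqref{eq:wedge} makes harmonic spinors proportional at each point, as on a surface, and it remains to show that the factor is constant. Transfer reduces this to the following fact.

\begin{lemma}\label{lem:noline}
Let $n\ge3$, $u\in\Sigma$, and let $Y\subset\mathbb R^n$ be a set whose positive multiples are dense. If $u\wedge\gamma(y)\eta u=0$ for all $y\in Y$ and all products $\eta$ of three orthonormal vectors, then $u=0$.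
\end{lemma}

\begin{proof}
By linearity and continuity the equation holds for all $y$. Suppose $u\ne0$. For distinct $l,i,j$ we have $\gamma_l(\gamma_l\gamma_i\gamma_j)=-\gamma_i\gamma_j$ (no summation), so $u$ is an eigenvector of $\gamma_1\gamma_2$ and of $\gamma_1\gamma_3$, with nonzero eigenvalues $\alpha_2,\alpha_3$. These operators anticommute, since $\gamma_1\gamma_2\gamma_1\gamma_3=\gamma_2\gamma_3$ and $\gamma_1\gamma_3\gamma_1\gamma_2=\gamma_3\gamma_2$. So $\alpha_2\alpha_3u=-\alpha_2\alpha_3u$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:one}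
Let $n\equiv1,2\pmod8$, $n\ge9$, and $g\in\mathcal M$. If $n\equiv1$, then $h^0\le1$. If $n\equiv2$ and $h^+,h^-\ge1$, then $h^+=h^-=1$.
\end{proposition}

\begin{proof}
Let $K=\operatorname{Ker}D$ for $n\equiv1$, and let $K$ be either of $\operatorname{Ker}D^\pm$ for $n\equiv2$. In the second case $h^\pm\ge1$ on all of $\mathcal M$, since $h^\pm$ is constant there.

\emph{Step 1: for every metric in $\mathcal M$ and all $\varphi_1,\varphi_2\in K$ we have $\varphi_1\wedge\varphi_2=0$ on $\Omega$.} Let $p\in\Omega$. For $n\equiv1$ there is nothing to prove if $\varphi_1(p)=0$; otherwise \eqref{eq:wedge} with $\psi=\varphi_1$ puts $\varphi_1(p)$ and $\varphi_2(p)$ on the line $\mathbb C\hat\varphi_1(p)$. For $K=\operatorname{Ker}D^+$ fix $0\ne\psi\in\operatorname{Ker}D^-$; where $\psi\ne0$, both $\varphi_1$ and $\varphi_2$ lie on the line $\mathbb C\hat\psi$. For $K=\operatorname{Ker}D^-$ fix $0\ne\varphi\in\operatorname{Ker}D^+$; where $\varphi\ne0$, both $\hat\varphi_1$ and $\hat\varphi_2$ lie on the line $\mathbb C\varphi$, so $\varphi_1,\varphi_2$ are linearly dependent there. In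 both cases the exceptional set is nowhere dense by (UC), and the claim extends by continuity.

\emph{Step 2.} Suppose $\varphi_1,\varphi_2\in K$ are linearly independent. On the open set $\Omega'=\{\varphi_1\ne0\}\cap\Omega$, nonempty by (UC), we have $\varphi_2=f\varphi_1$ with $f$ smooth and complex valued. If $df=0$ on $\Omega'$, then $f$ equals a constant $c$ on a nonempty open set, and $\varphi_2=c\varphi_1$ by (UC). So there is $p\in\Omega'$ with $df_p\ne0$. Take a radial frame at $p$, a triple $\eta$, a vector $y$ in the dense set $Y=\{y:df_p(y)\ne0\}$, and $q=\exp_p(ry)\in\Omega'$ with $r>0$ so small that $f(q)\ne f(p)$. By Step 1 for the metrics $g_t\in\mathcal M$, Proposition~\ref{prop:bump}(b) applies to $\mathfrak b(u,v)=u\wedge v$ and gives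
\begin{align*}
0&=G(q,p)\eta\varphi_1(p)\wedge f(q)\varphi_1(q)+\varphi_1(q)\wedge f(p)G(q,p)\eta\varphi_1(p)\\
&=(f(p)-f(q))\,\varphi_1(q)\wedge G(q,p)\eta\varphi_1(p).
\end{align*}
Divide by $f(p)-f(q)$, multiply by $r^{n-1}$ and let $r\to0$. Lemma~\ref{lem:green} gives $\varphi_1(p)\wedge\gamma(y)\eta\varphi_1(p)=0$, and Lemma~\ref{lem:noline} gives $\varphi_1(p)=0$, a contradiction. So $\dim K\le1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local} and of parts 1 and 3 of Theorem~\ref{thm:main}]
The set $\mathcal M$ is open and dense by Proposition~\ref{prop:generic}, and $h^0,h^\pm$ are constant on it. The case $n=1$ was treated in the introduction, the cases $n\not\equiv1,2\pmod8$ in Proposition~\ref{prop:cases}, and for $n\equiv1\pmod 8$, $n\ge9$, Proposition~\ref{prop:one} gives $k\le1$. For $n\equiv2\pmod8$, Propositions~\ref{prop:surface} and~\ref{prop:one} show that either $h^+h^-=0$, so that $h^0=|\operatorname{ind}|$, or $h^+=h^-=1$, so that $\operatorname{ind}=0$. If $\operatorname{ind}=0$, the first alternative means $h^+=h^-=0$; if $\operatorname{ind}\ne0$,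 only the first alternative is possible.
\end{proof}

\section{When the value is one}\label{sec:one}

From now on $\Omega=M$, $n\equiv1,2\pmod8$, and $\operatorname{ind}=0$ if $n\equiv2$. By the \emph{generic value} we mean the value of $h^0$, respectively $h^+$, on $\mathcal M$; it is $0$ or $1$ by part 1.

\subsection*{Trivial holonomy}
Suppose that $A$ has trivial holonomy and let $s$ be a parallel unit section of $L$. The elements of $P_g$ that induce the frame $s$ of $L$ form a principal bundle with group $\{[x,z]:z^2=1\}=\mathrm{Spin}(n)$, that is, a spin structure, and in these frames $A=0$. So $\mathcal D_{g,A}$ is the Dirac operator of this spin structure, for every $g$. Another choice of $s$ differs by a constant $z\in U(1)$, and multiplication by the central element $[1,z^{1/2}]$ identifies the two spin structures. By the theorems of Atiyah and Singer the parity of $h^0$, respectively $h^+$, is the mod $2$ index for every metric, so the generic value equals the mod $2$ index. Part 2 of Theorem~\ref{thm:main} therefore follows from the next proposition.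

\begin{proposition}\label{prop:holonomy}
If the generic value is $1$, then $A$ has trivial holonomy.
\end{proposition}

The idea is that \eqref{eq:wedge} compares a section of $S$ with a section of $S\otimes L^{-1}$. The factor of proportionality is then a section of $L^{-1}$, and the arguments that made the factor constant in Sections~\ref{sec:surfaces} and~\ref{sec:kernel} now make it parallel.

\subsection*{The conjugate spinor bundle}
We have $\theta(zxu,zxv)=z^2\theta(u,v)$ for $[x,z]\in\mathrm{Spin}^c(n)$, so $\theta$ defines a bilinear map $S\otimes S\to L$, and the hat defines an antilinear isometry $S\to S\otimes L^{-1}$ by the same formula $\langle w,\psi\rangle=\theta(w,\hat\psi)$. In a spin$^c$ frame the connection of $L$ is $X+A(X)$, so that of $S\otimes L^{-1}$ is \eqref{eq:nabla} with $-A$ in place of $A$. The hat commutes with $X$ and with $\gamma_j\gamma_k$, and it turns the imaginary factor $\frac12A(X)$ into $-\frac12A(X)$. Hence it is parallel. The bundle $S\otimes L^{-1}$ is a Dirac bundle, and its Dirac operator $\hat D$ satisfies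
\begin{equation}\label{eq:hatD}
\hat D\hat\psi=-\widehat{D\psi},\qquad\hat D(\varphi\otimes f)=D\varphi\otimes f+\gamma_j\varphi\otimes\nabla_jf
\end{equation}
for spinors $\varphi,\psi$ and local sections $f$ of $L^{-1}$.

\begin{remark}\label{rem:skew}
In the spin case $\theta$ is a parallel symmetric form with values in $\mathbb C$. The vector field $\theta(\gamma_i\varphi,\psi)e_i$ has divergence $\theta(D\varphi,\psi)+\theta(\varphi,D\psi)$, so $(\varphi,\psi)\mapsto\int_M\theta(D\varphi,\psi)\,dv_g$ is a skew form on sections of $S$ for $n\equiv1$ and of $S^+$ for $n\equiv2\pmod8$. This is the skew-symmetric matrix of the introduction. In general $\theta$ takes values in $L$, and a parallel section of $L^{-1}$ is what makes it scalar.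
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:holonomy}]
The case $n=1$ was treated in the introduction, so let $n\ge2$ and $g\in\mathcal M$. For $n\equiv1$ let $\varphi$ span $\operatorname{Ker}D$ and put $\psi=\varphi$. For $n\equiv2$ let $\varphi$ and $\psi$ span $\operatorname{Ker}D^+$ and $\operatorname{Ker}D^-$; here $h^-=h^+=1$ because $\operatorname{ind}=0$. Let $Z$ be the zero set of $\varphi$, so that $M\setminus Z$ is open and dense. By \eqref{eq:wedge}, or for $n=2$ because $S^+$ is a line bundle, $\hat\psi=\varphi\otimes f$ on $M\setminus Z$ with a smooth section $f$ of $L^{-1}$.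

\emph{Step 1: $\nabla f=0$ on $M\setminus Z$.} There are three cases.

Let $n\equiv1$, $n\ge9$. Since $|\hat\varphi|=|\varphi|$, we have $|f|=1$, so $\nabla f=i\alpha f$ with a real $1$-form $\alpha$. By \eqref{eq:hatD}, $0=\hat D\hat\varphi=\gamma(\alpha)\varphi\otimes if$. Applying $\gamma(\alpha)$ gives $|\alpha|^2\varphi=0$, so $\alpha=0$.

Let $n=2$. Since $\theta$ is symmetric, $\theta(\gamma_iv,u)=\theta(v,\gamma_iu)=\theta(\gamma_iu,v)$. As the hat is parallel,
\[
T_{ij}(\varphi,\psi)=\theta(\gamma_i\nabla_j\varphi,\varphi)f-\theta(\gamma_i\varphi,\nabla_j\varphi)f-\theta(\gamma_i\varphi,\varphi)\nabla_jf=-\theta(\gamma_i\varphi,\varphi)\nabla_jf .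
\]
The covector $\theta(\gamma_i\varphi,\varphi)$ is nonzero on $M\setminus Z$, because $\gamma_1\varphi$ spans $S^-$ and $\theta$ pairs the lines $S^\pm$ nondegenerately. By Lemma~\ref{lem:T} its symmetric product with $\nabla f$ vanishes, so $\nabla f=0$.

Let $n\equiv2$, $n\ge10$, and suppose $\nabla f(p)\ne0$ at some $p\notin Z$. A radial frame at $p$ trivializes $L^{-1}$ with $A(p)=0$, so $f$ is a function with $df_p=\nabla f(p)$. Let $\eta$ be a triple, $|y|=1$ with $df_p(y)\ne0$, and $q=\exp_p(ry)$ with $r>0$ small. By \eqref{eq:wedge} for the metrics $g_t\in\mathcal M$, Proposition~\ref{prop:bump}(b) applies to the $\mathbb R$-bilinear map $\mathfrak b(u,v)=u\wedge\hat v$ and gives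
\[
G(q,p)\eta\varphi(p)\wedge f(q)\varphi(q)+\varphi(q)\wedge\bigl(G(q,p)\eta\psi(p)\bigr)^{\wedge}=0 .
\]
Insert $G(q,p)=G_0(ry)+O(r^{3-n})$ from Lemma~\ref{lem:green}. The operator $G_0(ry)\eta$ is a real multiple of a product of four vectors, so it commutes with the hat, and $(G_0(ry)\eta\psi(p))^\wedge=f(p)G_0(ry)\eta\varphi(p)$. Therefore
\[
(f(p)-f(q))\,\varphi(q)\wedge G_0(ry)\eta\varphi(p)=O(r^{3-n}).
\]
In contrast to Proposition~\ref{prop:one}, the error terms do not share the factor $f(p)-f(q)$, which is only of order $r$; this is why $E$ must be two orders smaller than $G_0$. Since $f(q)-f(p)=r\,df_p(y)+O(r^2)$ and $G_0(ry)=-r^{1-n}\gamma(y)/a_n$, dividing by $r^{2-n}$ and letting $r\to0$ yields $df_p(y)\,\varphi(p)\wedge\gamma(y)\eta\varphi(p)=0$. The positive multiples of the admitted $y$ are dense, so Lemma~\ref{lem:noline} gives $\varphi(p)=0$, a contradiction.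

\emph{Step 2: extension across $Z$.} On $M\setminus Z$ the function $|f|$ is locally constant, and $f$ vanishes on no nonempty open set by (UC) for $\psi$. So $f$ is a nowhere vanishing parallel section of $L^{-1}$ over $M\setminus Z$. The curvature of $L^{-1}$ vanishes there, and by continuity on $M$. The set $Z$ might disconnect $M$ or carry holonomy around it, and unique continuation rules this out as follows. Let $U$ be a coordinate ball and $s_U$ a parallel frame of the flat bundle $L^{-1}|_U$. On a component of $U\setminus Z$ we have $f=c\,s_U$ with a constant $c\ne0$, so $\hat\psi-c\,\varphi\otimes s_U$ vanishes there. By \eqref{eq:hatD} it lies in the kernel of $\hat D$ on $U$, so it vanishes on $U$ by (UC). Thus $f=c\,s_U$ on all of $U\setminus Z$, and $c\,s_U$ is a nonvanishing parallel extension of $f$ over $U$. Two such extensions agree on a dense subset of the intersection of their domains, hence on all of it. They fit together to a global nonvanishing parallel section of $L^{-1}$, and $A$ has trivial holonomy.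
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\subsection*{Manifolds with generic value one}
Give $S^1$ and $T^2$ flat metrics and the non-bounding (Lie group) spin structure, for which spinors are periodic functions with values in the spinor module, as in Example~\ref{ex:torus}.

\begin{proposition}\label{prop:examples}
Let $X$ be a closed connected spin $8$-manifold with $\hat A(X)=1$, and let $m\ge0$. For $X^m\times S^1$ and $X^m\times T^2$ with the product spin structures, the mod $2$ index is $1$, and so is the generic value.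
\end{proposition}

\begin{proof}
Let $Y=X^m$, a point if $m=0$, and take product metrics. On $Y\times S^1$ the spinor bundle is the pullback of $S_Y$, and $\mathcal D=\mathcal D_Y+\gamma_n\partial_t$, where $\gamma_n$ is parallel and anticommutes with $\mathcal D_Y$. So $\mathcal D^2=\mathcal D_Y^2-\partial_t^2$ is a sum of two nonnegative operators, and $\operatorname{Ker}\mathcal D$ consists of the spinors that are constant along $S^1$ with values in $\operatorname{Ker}\mathcal D_Y$. On $Y\times T^2$ we have $S=S_Y\otimes S_{T^2}$, $S^+=(S_Y^+\otimes S^+_{T^2})\oplus(S_Y^-\otimes S^-_{T^2})$ and $\mathcal D^2=\mathcal D_Y^2\otimes1+1\otimes\mathcal D_{T^2}^2$. The harmonic spinors of $T^2$ are the constants, one of each chirality, so $\operatorname{Ker}\mathcal D^+\cong\operatorname{Ker}\mathcal D_Y^+\oplus\operatorname{Ker}\mathcal D_Y^-$. In both cases the dimension is $h^+_Y+h^-_Y$. For $m=0$ this is $1$, and for $m\ge1$ it is congruent modulo $2$ to $h_Y^+-h_Y^-=\hat A(Y)=\hat A(X)^m=1$ by the index theorem. The last assertion is part 2 of Theorem~\ref{thm:main}.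
\end{proof}

\begin{thebibliography}{9}

\bibitem{GM}
\emph{Generic Metrics and Connections on Spin- and Spin$^c$-Manifolds},
doi:10.1007/s002200050171,
\texttt{https://springerlink.bibliotecabuap.elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s002200050171.pdf}

\end{thebibliography}
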